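\title{Square-free, diamond-free classes that are $\chi$-bounded but not polynomially $\chi$-bounded}

\begin{abstract}
We disprove the conjecture that every hereditary $\chi$-bounded class of graphs with no induced $C_4$ and no induced $K_4-e$ is polynomially $\chi$-bounded. For all $n\ge2$, $k\ge n$ and $\ell\ge4$ we construct a graph with clique number $n$ and chromatic number $k$, with no induced $K_4-e,C_4,\dots,C_\ell$, in which every induced subgraph of clique number at most $m<n$ has chromatic number at most $4m-1$. It follows that every function $f$ with $f(1)=1$ and $f(n)\ge4n-1$ for $n\ge2$ is the optimal $\chi$-bounding function of a hereditary class without these induced subgraphs. The graph comes from a random hypergraph whose vertex classes have widely separated sizes, and the coloring assigns to every vertex the scale at which it should be treated.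
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $G$, the chromatic number $\chi(G)$ is the least number of colors in a coloring of the vertices in which adjacent vertices receive different colors, the clique number $\omega(G)$ is the largest size of a set of pairwise adjacent vertices, and $G[X]$ is the subgraph induced on $X\subseteq V(G)$. A class of graphs, always closed under isomorphism, is \emph{hereditary} if it is closed under taking induced subgraphs. Every graph satisfies $\chi(G)\ge\omega(G)$. A hereditary class $\mathcal C$ is \emph{$\chi$-bounded} if there is a function $f:\mathbb N\to\mathbb N$ with $\chi(G)\le f(\omega(G))$ for all $G\in\mathcal C$; in such a class a large chromatic number forces a large clique, and $f$ measures how much is lost. The class is \emph{polynomially $\chi$-bounded} if $f$ can be taken to be a polynomial. It is known that not every $\chi$-bounded class is polynomially $\chi$-bounded, so one may ask which further restrictions force a polynomial bound. Let $C_j$ be the cycle on $j$ vertices; $C_4$ is the \emph{square}, and $K_4-e$, the complete graph on four vertices with one edge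 removed, is the \emph{diamond}. The following is Conjecture~9.1 in the list of open problems~\cite{list}.

\begin{quote}
\emph{Every hereditary $\chi$-bounded class of graphs containing no induced $C_4$ or $K_4-e$ is polynomially $\chi$-bounded.}
\end{quote}

We show that this conjecture is false.

To see why one would expect it to hold, let $G$ have no induced square or diamond. Two nonadjacent vertices have at most one common neighbor, since two common neighbors would complete a diamond if adjacent and a square if not. Two distinct maximal cliques $K,K'$ share at most one vertex: if $a,b\in K\cap K'$, take $c\in K\setminus K'$ and, by maximality of $K'$, a vertex $d\in K'$ not adjacent to $c$; then $a,b,c,d$ induce a diamond. So $G$ consists of cliques that barely touch. If, together with the diamond, induced cycles of all lengths $j\ge4$ are forbidden, then $\chi=\omega$. Indeed, let $v_1\cdots v_r$ be a longest induced path, $r\ge2$. A neighbor $u\ne v_2$ of $v_1$ that is not adjacent to $v_2$ would extend the path or, with the least $i\ge3$ such that $u$ is adjacent to $v_i$, close an induced cycle $uv_1\cdots v_i$. So all other neighbors of $v_1$ are adjacent to $v_2$,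 hence to each other since there is no diamond; thus $v_1$ has degree less than $\omega$, and we delete it and use induction. With only short cycles forbidden one would still hope that the cliques can be cut down independently of each other. If the vertex set of every $G$ in a class $\chi$-bounded by a nondecreasing $f$ could be split into $p(\omega(G))$ triangle-free parts, with $p$ a polynomial, then $\chi(G)\le p(\omega(G))\,f(2)$. The following graphs show that this hope fails.

\begin{theorem}\label{thm:graph}
Let $n\ge2$, $k\ge n$ and $\ell\ge4$ be integers. There is a finite graph $G=G_{n,k,\ell}$ such that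
\begin{enumerate}
\item[(i)] $G$ has no induced $K_4-e$ and no induced $C_j$ for $4\le j\le\ell$;
\item[(ii)] $\omega(G)=n$ and $\chi(G)=k$;
\item[(iii)] for every $1\le m\le n-1$, every induced subgraph $G[X]$ with $\omega(G[X])\le m$ satisfies $\chi(G[X])\le4m-1$.
\end{enumerate}
\end{theorem}

By (ii) and by (iii) with $m=n-1$, every partition of $V(G)$ into sets of clique number less than $n$ has at least $k/(4n-5)$ parts, and $k$ is not bounded in terms of $n$. For $n=2$, (iii) is trivial and the theorem provides graphs of girth greater than $\ell$ and chromatic number $k$; in particular the class of all graphs without induced squares and diamonds is not $\chi$-bounded. The first case in which (iii) has content is $n=3$, $m=2$: the clique number is $3$, the chromatic number is arbitrary, and all triangle-free induced subgraphs are $7$-colorable.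

Property (iii) is what allows us to put the graphs $G_{n,k,\ell}$ for different $n$ into one hereditary class: the induced subgraphs of a graph with large clique number do not spoil the bound for smaller clique numbers.

\begin{theorem}\label{thm:class}
Let $\ell\ge4$ and let $f:\{1,2,\dots\}\to\{1,2,\dots\}\cup\{\infty\}$ satisfy $f(1)=1$ and $f(n)\ge4n-1$ for $n\ge2$. There is a hereditary class $\mathcal C$ of graphs with no induced $K_4-e,C_4,\dots,C_\ell$ such that
\[
\sup\{\chi(G):G\in\mathcal C,\ \omega(G)=n\}=f(n)\qquad\text{for every }n\ge1.
\]
\end{theorem}

\begin{proof}[Proof, assuming Theorem~\ref{thm:graph}]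
Call a pair $(n,k)$ of integers with $n\ge2$ \emph{admissible} if $k=f(n)<\infty$, or if $f(n)=\infty$ and $k\ge n$; in both cases $n\le k\le f(n)$. Let $\mathcal C$ consist of all induced subgraphs of the graphs $G_{n,k,\ell}$ with $(n,k)$ admissible. This class is hereditary and avoids the listed induced subgraphs by (i). Let $F\in\mathcal C$ be an induced subgraph of $G_{n,k,\ell}$ with $\omega(F)=m\ge2$; then $m\le n$. If $m=n$, then $\chi(F)\le k\le f(m)$. If $m<n$, then $\chi(F)\le4m-1\le f(m)$ by (iii). Conversely, the graphs $G_{m,k,\ell}$ with $(m,k)$ admissible have clique number $m$, and the supremum of their chromatic numbers is $f(m)$. Finally, $\mathcal C$ contains the one-vertex graph, and $\omega(F)=1$ forces $\chi(F)=1=f(1)$.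
\end{proof}

\begin{corollary}\label{cor:false}
For every $\ell\ge4$ there is a hereditary $\chi$-bounded class with no induced $K_4-e,C_4,\dots,C_\ell$ that is not polynomially $\chi$-bounded. In particular, the conjecture above is false.
\end{corollary}

\begin{proof}
Let $f(1)=1$ and $f(n)=2^{n+1}$ for $n\ge2$; then $f(n)\ge4n$ because $2^{n-1}\ge n$. The class given by Theorem~\ref{thm:class} is $\chi$-bounded by $f$ and contains, for each $n\ge2$, a graph with $\omega=n$ and $\chi=2^{n+1}$, which no polynomial bounds. The case $\ell=4$ refutes the conjecture.
\end{proof}

Replacing $2^{n+1}$ by $\max\{g(n),4n-1\}$ for an arbitrary function $g$ shows that the optimal $\chi$-bounding function can grow arbitrarily fast.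

The rest of the paper proves Theorem~\ref{thm:graph}. Section~\ref{sec:berge} reduces (i) to the absence of short cycles in a hypergraph. Section~\ref{sec:random} builds the hypergraph at random and extracts three properties, after which the argument is deterministic. Section~\ref{sec:omega-chi} proves (ii). Section~\ref{sec:dense} proves (iii) for sets $X$ with a single density, where the main idea is visible, and Sections~\ref{sec:time} and~\ref{sec:coloring} treat arbitrary $X$. From now on $n$, $k$, $\ell$ are fixed, and $[k]=\{1,\dots,k\}$.

\section{Graphs from hypergraphs without short cycles}\label{sec:berge}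

Since maximal cliques must almost avoid each other, we prescribe them as the members of a hypergraph. An \emph{$n$-uniform hypergraph} $H$ on a finite set $V$ is a set of $n$-element subsets of $V$, its \emph{hyperedges}. Its \emph{$2$-section} is the graph on $V$ in which two distinct vertices are adjacent if and only if some hyperedge contains both. A set $\mathcal K$ of $c\ge2$ distinct $n$-element subsets of $V$ is a \emph{Berge cycle of length $c$} if it can be ordered as $f_1,\dots,f_c$ so that there are distinct vertices $v_1,\dots,v_c$ with $v_j\in f_j\cap f_{j+1}$, indices modulo $c$. A Berge cycle of length $2$ is a pair of sets with two common vertices. A \emph{short cycle} is a Berge cycle of length at most $\ell$.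

\begin{lemma}\label{lem:berge}
Let $H$ be an $n$-uniform hypergraph that contains no short cycle, and let $G$ be its $2$-section.
\begin{enumerate}
\item[(a)] Two adjacent vertices lie in exactly one hyperedge.
\item[(b)] Every clique of $G$ with at least two vertices is contained in a hyperedge. Hence $\omega(G)=n$ if $H\ne\emptyset$.
\item[(c)] $G$ has no induced $K_4-e$ and no induced $C_j$ for $4\le j\le\ell$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Two hyperedges through the same two vertices would form a Berge cycle of length $2$.

(b) Let $abc$ be a triangle, and choose hyperedges $e_1\ni a,b$, $e_2\ni b,c$ and $e_3\ni c,a$. If they are distinct, they form a Berge cycle of length $3$. So two of them coincide, and this hyperedge contains $a$, $b$ and $c$. Now let $K$ be a clique, $a,b\in K$ distinct, and $e$ the unique hyperedge containing $a$ and $b$. For every $c\in K\setminus\{a,b\}$ the hyperedge containing the triangle $abc$ is $e$ by (a), so $K\subseteq e$. Thus $\omega(G)\le n$, and every hyperedge is a clique of size $n$.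

(c) Suppose $a,b,c,d$ induce a diamond in which $c,d$ are nonadjacent. The triangles $abc$ and $abd$ both lie in the unique hyperedge through $a$ and $b$, so $c$ and $d$ are adjacent, a contradiction. Suppose $v_1\cdots v_j$ is an induced cycle with $4\le j\le\ell$, and choose hyperedges $e_i\ni v_i,v_{i+1}$. If two of the $e_i$ coincided, that hyperedge would contain two edges of the cycle, hence three of its vertices, and these would form a triangle inside an induced cycle of length at least $4$. So the $e_i$ are distinct and form a Berge cycle of length $j\le\ell$, a contradiction.
\end{proof}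

\section{A random hypergraph with $k$ scales}\label{sec:random}

\subsection{Why several scales are needed}

This subsection computes expectations as a guide to the construction; nothing in it is used later. To obtain $\chi\le k$, split $V$ into $k$ classes $L_1,\dots,L_k$, called levels, and let each hyperedge have at most one vertex in each level. Let $N$ be large and $|L_i|=N_i=N^{1-b_i}$ with small exponents $b_i>0$. For each set $J$ of $n$ levels, include each $n$-set with one vertex in each level of $J$ independently, with the probability that makes the expected number of included sets equal to $N$. A vertex of $L_i$, $i\in J$, then lies in $N/N_i=N^{b_i}$ of them in expectation: small levels have large degrees.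

Let $X$ contain a fraction $N^{-y}$ of each level, chosen without regard to the hyperedges. A vertex of $X\cap L_i$ lies in $N^{b_i-ty}$ expected hyperedges of type $J$ whose vertices in $t$ further prescribed levels belong to $X$. Suppose all exponents equal $b$, let $n=3$, and take $b/2<y<b$. For $t=2$ the expectation tends to $0$, so deleting a vanishing fraction of $X$ should make it triangle-free. For $t=1$ it tends to infinity, so between any two levels $X$ still spans a random-like bipartite graph of large degree, and we expect $\chi(G[X])=k$. Property (iii) fails. The culprit is the window $y\le b_i\le(n-1)y$, in which a vertex has many neighbors in $X$ but lies in few hyperedges contained in $X$. If the exponents are separated by large ratios, this window contains at most one $b_i$, whatever $y$ is. A level with $b_i$ above the window sees $X$ as dense, and we shall show that only $\omega(G[X])$ such levels can occur. Levels with $b_i$ below the window see $X$ as sparse and can be colored greedily.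

\subsection{The construction}

Let $R\ge80n$ be a power of $2$, let $b_1\le1/(4\ell)$ be a (negative) integer power of $2$, and put $b_i=b_1R^{-2(i-1)}$ for $i\in[k]$. Then $b_1>\dots>b_k>0$ and
\begin{equation}\label{eq:sep}
b_i/b_j\ge R^2\qquad\text{for }i<j.
\end{equation}
The numbers $1/b_k$ and $b_i/b_k$ are integer powers of $2$ with nonnegative exponent. Let $N=w^{1/b_k}$ with $w$ a large positive integer, so that $N$ and $N_i=N^{1-b_i}$ are integers. Constants may depend on $n,k,\ell,R,b_1$ but not on $N$, and ``$N$ large'' is meant relative to these parameters. Let $L_1,\dots,L_k$ be disjoint sets, the \emph{levels}, with $|L_i|=N_i$, and let $V=L_1\cup\dots\cup L_k$. For $v\in L_i$ write $\mathrm{lev}(v)=i$ and $b(v)=b_i$, and for nonempty $S\subseteq V$ put $b(S)=\max_{v\in S}b(v)$.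

A \emph{transversal} is a subset of $V$ with at most one vertex in each level. A \emph{potential hyperedge} is a transversal $f$ of size $n$, and its \emph{type} is the set $J$ of levels it meets. Put
\[
\pi(f)=N\prod_{i\in J}N_i^{-1},
\]
which is at most $N^{1-2(1-b_1)}<1$ because $n\ge2$. Let $H_0$ be the random hypergraph that contains each potential hyperedge $f$ independently with probability $\pi(f)$. Let $\Gamma=\binom kn$ be the number of types. For a transversal $T$, a type $J$ containing the levels of $T$ has $\prod N_i$ potential hyperedges containing $T$, the product being over the levels of $J$ not met by $T$. Together these have weight $N\prod_{v\in T}N_{\mathrm{lev}(v)}^{-1}$, independently of $J$, so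
\begin{equation}\label{eq:mu}
\mu(T):=\sum_{f\supseteq T}\pi(f)\le\Gamma N\prod_{v\in T}N_{\mathrm{lev}(v)}^{-1}.
\end{equation}

It remains to destroy the short cycles. Call two short cycles \emph{disjoint} if they have no common member. Let $\mathcal M$ be a maximal family of pairwise disjoint short cycles contained in $H_0$, and obtain $H$ from $H_0$ by deleting all hyperedges that belong to members of $\mathcal M$. A short cycle in $H$ would be disjoint from all members of $\mathcal M$, contradicting maximality; so $H$ contains no short cycle. Let $G$ be the $2$-section of $H$.

For $S\subseteq V$ define the \emph{excess}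
\[
\Phi(S)=\sum_{f\in H}\max\{|f\cap S|-1,\,0\}.
\]
For $n=2$ this is the number of edges of $G[S]$, which is less than $|S|$ when $G[S]$ is a nonempty forest. Property (P3) below says that small sets are not far from this.

\begin{proposition}\label{prop:random}
Let $C=2n\Gamma$. With probability tending to $1$ as $N\to\infty$, the following hold.
\begin{enumerate}
\item[(P1)] For all $I\subseteq[k]$ with $2\le|I|\le n$ and all nonempty $A_i\subseteq L_i$ $(i\in I)$ with
\[
N\prod_{i\in I}\frac{|A_i|}{N_i}\ge N^{b_k/2}\max_{i\in I}|A_i|,
\]
some $f\in H$ meets every $A_i$, $i\in I$.
\item[(P2)] Every $v\in V$ has at most $CN^{b(v)}$ neighbors in $G$.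
\item[(P3)] Every nonempty $S\subseteq V$ with $|S|\le N^{1-20b(S)}$ satisfies $\Phi(S)\le1.2\,|S|$.
\end{enumerate}
\end{proposition}

\subsection{Proof of Proposition~\ref{prop:random}}

We use the following standard facts. If $Z$ is a sum of independent $\{0,1\}$-valued random variables with mean $\mu$, the Chernoff bounds give
\begin{equation}\label{eq:chernoff}
P(Z\le\mu/2)\le e^{-\mu/8},\qquad P(Z\ge2M)\le e^{-M/3}\quad\text{for every }M\ge\mu;
\end{equation}
the second bound for $M>\mu$ follows from the case $M=\mu$ by adding independent summands until the mean is $M$. For nonnegative weights $(w_a)_{a\in\mathcal A}$ on a finite set, expanding the power shows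
\begin{equation}\label{eq:esym}
\sum_{\mathcal B\subseteq\mathcal A,\ |\mathcal B|=r}\ \prod_{a\in\mathcal B}w_a\le\frac1{r!}\Big(\sum_{a\in\mathcal A}w_a\Big)^r.
\end{equation}
Finally, $x^r/r!\le e^x$ for $x\ge0$, so $r!\ge(r/e)^r$ and $\binom Ms\le(eM/s)^s$.

First we show that a given hyperedge is unlikely to lie on a short cycle. This is the step that needs $b_1\le1/(4\ell)$.

\begin{lemma}\label{lem:cycles}
There is a constant $C_1$ such that for every potential hyperedge $f$,
\[
\sum_{\mathcal K\ni f}\ \prod_{f'\in\mathcal K\setminus\{f\}}\pi(f')\le C_1N^{-3/4},
\]
where the sum is over all short cycles $\mathcal K$ of potential hyperedges that contain $f$.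
\end{lemma}

\begin{proof}
Fix the length $c$, $2\le c\le\ell$. Order $\mathcal K$ as $f_1=f,f_2,\dots,f_c$ with vertices $v_1,\dots,v_c$. Then $v_c,v_1\in f$, and $f_j$ contains the transversal $\{v_{j-1},v_j\}$ for $2\le j\le c$. Summing first over $f_2,\dots,f_c$, the contribution of length $c$ is at most $\sum\prod_{j=2}^c\mu(\{v_{j-1},v_j\})$, summed over the choices of the vertices. There are at most $n^2$ choices of $v_1,v_c$. Bound each factor by \eqref{eq:mu}: the vertices $v_1,v_c$ occur once and contribute at most $N^{-1+b_1}$ each, while $v_2,\dots,v_{c-1}$ occur twice, and $\sum_{v\in V}N_{\mathrm{lev}(v)}^{-2}=\sum_iN_i^{-1}\le kN^{-1+b_1}$. So the contribution is at most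
\[
n^2\,(\Gamma N)^{c-1}\,(kN^{-1+b_1})^{c-2}\,N^{-2+2b_1}=n^2\Gamma^{c-1}k^{c-2}N^{-1+cb_1},
\]
and $cb_1\le\ell b_1\le1/4$. Take $C_1=n^2\sum_{c=2}^\ell\Gamma^{c-1}k^{c-2}$.
\end{proof}

\begin{proof}[Proof of (P1)]
The left side of the hypothesis is the expected number of suitable hyperedges of one type in $H_0$. The difficulty is that (P1) concerns $H$ and a very large number of families $(A_i)$, so the probability that the deletion removes most suitable hyperedges must be exponentially small. This is why we deleted a family of \emph{disjoint} cycles: disjoint cycles appear independently.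

Fix $I$ and $(A_i)$ as in (P1), put $a=\max_i|A_i|$ and $\lambda=N^{b_k/2}$, and fix a type $J\supseteq I$. Let $\mathcal F$ be the set of potential hyperedges of type $J$ that meet every $A_i$, $i\in I$. Then
\[
E:=\sum_{f\in\mathcal F}\pi(f)=N\prod_{i\in I}\frac{|A_i|}{N_i}\ge\lambda a.
\]
By \eqref{eq:chernoff}, $|H_0\cap\mathcal F|>E/2$ except with probability at most $e^{-E/8}$.

Let $Y$ be the largest number of pairwise disjoint short cycles in $H_0$, each containing a member of $\mathcal F$. Give each short cycle $\mathcal K$ the weight $P(\mathcal K\subseteq H_0)=\prod_{f\in\mathcal K}\pi(f)$. By Lemma~\ref{lem:cycles}, the short cycles meeting $\mathcal F$ have total weight at most $EC_1N^{-3/4}$. The probability that $r$ given pairwise disjoint cycles all lie in $H_0$ is the product of their weights. With $r=\lceil E/(4\ell)\rceil$, the union bound and \eqref{eq:esym} give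
\[
P(Y\ge r)\le\frac{(EC_1N^{-3/4})^r}{r!}\le\big(4\ell eC_1N^{-3/4}\big)^r\le N^{-r/2}\le N^{-E/(8\ell)}
\]
for $N$ large. If $Y<r$, then $Y<E/(4\ell)$. The deleted members of $\mathcal F$ lie in at most $Y$ cycles of $\mathcal M$, each with at most $\ell$ members, so fewer than $E/4$ members of $\mathcal F$ are deleted. If also $|H_0\cap\mathcal F|>E/2$, then $H\cap\mathcal F\ne\emptyset$, as required.

For given $a$ there are at most $2^k$ choices of $I$ and at most $N^a$ choices of each $A_i$, since a nonempty set of size at most $a$ is the set of terms of a sequence of length $a$. So (P1) fails with probability at most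
\[
2^k\sum_{a\ge1}\Big[\big(N^ne^{-\lambda/8}\big)^a+\big(N^{n-\lambda/(8\ell)}\big)^a\Big],
\]
and both geometric series tend to $0$, because $\lambda$ is a positive power of $N$.
\end{proof}

\begin{proof}[Proof of (P2)]
By \eqref{eq:mu}, the number of hyperedges of $H_0$ through $v$ has mean at most $M=\Gamma N^{b(v)}$, and $M\ge N^{b_k}$. By \eqref{eq:chernoff} it exceeds $2M$ with probability at most $e^{-N^{b_k}/3}$. Since $|V|\le kN$, with probability tending to $1$ every $v$ lies in at most $2\Gamma N^{b(v)}$ hyperedges, each of which supplies fewer than $n$ neighbors.
\end{proof}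

\begin{proof}[Proof of (P3)]
The balance is as follows. Choosing a set $S$ of size $s=N^{1-y}$ costs a factor of about $N^{ys}$, while each unit of excess has probability about $N^{-0.9y}$; and $1.2\cdot0.9>1$.

Suppose (P3) fails for $S$. Put $s_i=|S\cap L_i|$, $s=|S|$ and $b=b(S)$, and define $y$ by $s=N^{1-y}$, so that $y\ge20b$. For $2\le t\le n$ let $\mathcal F_t(S)$ be the set of potential hyperedges $f$ with $|f\cap S|=t$, and let $q_t=|H\cap\mathcal F_t(S)|$. Then $Q:=\sum_t(t-1)q_t=\Phi(S)>1.2s$, and $|H_0\cap\mathcal F_t(S)|\ge q_t$ for all $t$. We fix the vectors $(s_i)$ and $(q_t)$, which determine $s,b,y,Q$, and bound the probability that some $S$ with these level sizes satisfies $|H_0\cap\mathcal F_t(S)|\ge q_t$ for all $t$.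

Fix $S$. By \eqref{eq:mu}, summed over the at most $s^t$ transversals $T\subseteq S$ of size $t$,
\[
\sum_{f\in\mathcal F_t(S)}\pi(f)\le s^t\,\Gamma N^{1-t(1-b)}=\Gamma s\,N^{-(t-1)y+tb}\le\Gamma s\,N^{-0.9(t-1)y},
\]
where the equality uses $s^{t-1}=N^{(t-1)(1-y)}$ and the last step uses $tb\le2(t-1)b\le(t-1)y/10$. The families $\mathcal F_t(S)$ are disjoint, so the events for different $t$ are independent. By \eqref{eq:esym} and $s^{q_t}/q_t!\le e^s$, all of them hold with probability at most
\[
\prod_{t=2}^n\frac{\big(\Gamma sN^{-0.9(t-1)y}\big)^{q_t}}{q_t!}\le\Gamma^Qe^{ns}N^{-0.9yQ}.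
\]
The number of sets $S$ is at most $\prod_{s_i>0}(eN/s_i)^{s_i}=(eN/s)^s\prod_{s_i>0}(s/s_i)^{s_i}$. By concavity of the logarithm, $\sum_{s_i>0}\frac{s_i}s\log\frac s{s_i}\le\log k$, so this number is at most $(ek)^s(N/s)^s=(ek)^sN^{ys}$. Since $s<\frac56Q$ and $0.9-\frac56=\frac1{15}$, the probability for the given vectors is at most $(C_2N^{-y/15})^Q$ with $C_2=e^{n+1}k\Gamma$. As $y\ge20b\ge20b_k$, this is at most $(C_2N^{-4b_k/3})^Q\le N^{-b_kQ}$ for $N$ large.

Since $Q>1.2s\ge1.2$, we have $Q\ge2$. For each $Q$ there are at most $Q^k$ vectors $(s_i)$, as $0\le s_i\le s<Q$, and at most $(Q+1)^n$ vectors $(q_t)$. Finally $\sum_{Q\ge2}Q^k(Q+1)^nN^{-b_kQ}\to0$ as $N\to\infty$.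
\end{proof}

From now on we fix $N$ and an outcome for which (P1)--(P3) hold, with $N$ so large that $N^{b_k/2}\ge11k^2C$. Thus
\begin{equation}\label{eq:large}
N^{y/2}\ge11k^2C\qquad\text{for all }y\ge b_k.
\end{equation}

\section{Clique number and chromatic number}\label{sec:omega-chi}

\begin{proposition}\label{prop:i-ii}
The graph $G$ satisfies (i) and (ii) of Theorem~\ref{thm:graph}.
\end{proposition}

\begin{proof}
As $H$ has no short cycle, (i) is Lemma~\ref{lem:berge}(c). All levels have size at most $N^{1-b_k}$. Apply (P1) with $|I|=n$ and $A_i=L_i$: the hypothesis holds since $N\ge N^{b_k/2}N^{1-b_k}$. So $H\ne\emptyset$, and $\omega(G)=n$ by Lemma~\ref{lem:berge}(b).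

Hyperedges are transversals, so levels are independent sets and $\chi(G)\le k$. Suppose $G$ is properly colored with $k-1$ colors. Each level $L_i$ contains a monochromatic set $A_i$ with $|A_i|\ge N_i/(k-1)$, and among the $k$ sets $A_i$ two, say $A_i$ and $A_j$, have the same color. By \eqref{eq:large},
\[
N\,\frac{|A_i||A_j|}{N_iN_j}\ge\frac N{(k-1)^2}\ge N^{1-b_k/2}=N^{b_k/2}N^{1-b_k}\ge N^{b_k/2}\max\{|A_i|,|A_j|\}.
\]
By (P1) a hyperedge meets both sets, which gives two adjacent vertices of the same color, a contradiction.
\end{proof}

\section{Dense levels, sparse sets, and sets of one density}\label{sec:dense}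

For the rest of the paper fix $1\le m\le n-1$ and $X\subseteq V$ with $\omega(G[X])\le m$, and put $X_i=X\cap L_i$. Since hyperedges are cliques,
\begin{equation}\label{eq:trace}
|f\cap X|\le m\qquad\text{for all }f\in H.
\end{equation}
We must show $\chi(G[X])\le4m-1$.

The density parameter $y$ will run through the set $\mathcal T=\{2^ab_k:a=0,1,2,\dots\}$, whose elements we call \emph{times}. All $b_i$ belong to $\mathcal T$, and $\mathcal T$ is closed under multiplication by $2$ and by $R/2$. A level $i$ is \emph{heavy at $y$} if $b_i\ge Ry$. A heavy level is \emph{dense at $y$} if $X$ contains more than a fraction $N^{-4y}$ of it, and \emph{thin at $y$} otherwise. Let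
\[
D(y)=\{i\in[k]:\ b_i\ge Ry,\ |X_i|>N^{1-b_i-4y}\}
\]
be the set of dense heavy levels. The next three lemmas make precise the three regimes described in Section~\ref{sec:random}.

\begin{lemma}[few dense levels]\label{lem:dense}
$|D(y)|\le m$ for every $y\in\mathcal T$.
\end{lemma}

\begin{proof}
Otherwise take $I\subseteq D(y)$ with $|I|=m+1$; then $2\le|I|\le n$. Choose $i_0\in I$ with $|X_{i_0}|$ largest. Since $N/N_{i_0}=N^{b_{i_0}}\ge N^{Ry}$, and $|X_i|/N_i>N^{-4y}$ for the other $m$ levels,
\[
N\prod_{i\in I}\frac{|X_i|}{N_i}\ge|X_{i_0}|\,N^{(R-4m)y}\ge|X_{i_0}|\,N^{b_k},
\]
because $R-4m\ge1$ and $y\ge b_k$. By (P1) some $f\in H$ meets all $X_i$, $i\in I$, so $|f\cap X|\ge m+1$, contradicting \eqref{eq:trace}.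
\end{proof}

This lemma is the only place where $m\le n-1$ is used. It cannot hold for $m=n$ and large $k$: for $X=V$ and $y=b_k$, all levels $i<k$ are heavy and dense.

\begin{lemma}[window]\label{lem:window}
For every $y>0$, at most one $i\in[k]$ satisfies $y/R<b_i<Ry$.
\end{lemma}

\begin{proof}
The ratio of two numbers in this interval is less than $R^2$, so \eqref{eq:sep} applies.
\end{proof}

\begin{lemma}[sparse sets]\label{lem:order}
Let $S\subseteq V$ be nonempty with $|S|\le N^{1-20b(S)}$. Then $S$ has an ordering in which every vertex lies in at most two hyperedges that contain an earlier vertex of $S$.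
\end{lemma}

\begin{proof}
Every nonempty $S'\subseteq S$ satisfies $|S'|\le N^{1-20b(S)}\le N^{1-20b(S')}$, so (P3) applies to it. Let $d(v)$ be the number of hyperedges $f\ni v$ with $|f\cap S'|\ge2$. Since $t\le2(t-1)$ for $t\ge2$,
\[
\sum_{v\in S'}d(v)=\sum_{f:\,|f\cap S'|\ge2}|f\cap S'|\le2\Phi(S')\le2.4\,|S'|<3|S'|.
\]
So some $v\in S'$ has $d(v)\le2$. Start with $S'=S$, place such a vertex last, remove it, and repeat.
\end{proof}

If $S\subseteq X$, then by \eqref{eq:trace} each of the two hyperedges contains at most $m-1$ further vertices of $X$, so every vertex has at most $2(m-1)$ earlier neighbors in $S$, and greedy coloring gives $\chi(G[S])\le2m-1$. These lemmas already settle the case in which $X$ has roughly the same density everywhere.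

\begin{example}[one density]\label{ex:one}
Let $y\in\mathcal T$ and suppose $N^{-4y}<|X_i|/N_i\le N^{-y}$ whenever $X_i\ne\emptyset$. Then $\chi(G[X])\le3m$. Indeed, every level that meets $X$ and is heavy at $y$ lies in $D(y)$; there are at most $m$ of these, and each gets its own color. At most one level has $y/R<b_i<Ry$, and it gets one more color. Let $S$ be the rest of $X$, if nonempty. Then $b(S)\le y/R$, and by \eqref{eq:large} $|S|\le kN^{1-y}\le N^{1-y/2}\le N^{1-20b(S)}$, as $20/R\le1/2$. So $S$ needs at most $2m-1$ further colors, and $m+1+(2m-1)=3m$. For $n=3$ and $m=2$: two colors for heavy levels, one for the window, three for the rest.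
\end{example}

The lower bound on the density was used only for heavy levels and the upper bound only for levels with $b_i\le y/R$. For general $X$ no single $y$ satisfies both: many heavy levels may be thin, and they cannot each receive a color. But a thin heavy level has little influence. By (P2), a set $W\subseteq L_j$ has at most $|W|\,CN^{b_j}$ neighbors in total, so if $j$ is thin at $y$, then $X_j$ has at most $CN^{1-4y}$ neighbors. These are so few that they can be treated as part of a sparser set, with parameter $2y$ in place of $y$. This suggests giving each vertex its own parameter and doubling it whenever the vertex is in an unfavorable position.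

\section{The time function}\label{sec:time}

A \emph{time function} is a map $\tau:X\to\mathcal T$ with $\tau(v)\ge b(v)$ for all $v\in X$. One should read $\tau(v)=y$ as ``$v$ is treated as a member of a set of size at most about $N^{1-y}$''; the smallest value $b(v)$ corresponds to the whole level of $v$. A vertex $v\in X$ is \emph{early} if $\tau(v)<Rb(v)$ and \emph{late} if $\tau(v)\ge Rb(v)$. At time $y=\tau(v)$, an early vertex belongs to the one level in the window of Lemma~\ref{lem:window}, and a late vertex belongs to a level with $b(v)\le y/R$. As in Example~\ref{ex:one}, early vertices will be colored essentially by levels and late vertices greedily.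

A vertex $x\in X$ with $\tau(x)=y$ is \emph{bad} for $\tau$ if at least one of the following holds.
\begin{enumerate}
\item[(R1)] $x$ has a neighbor $v\in X$ with $b(v)\ge Ry$ and $\mathrm{lev}(v)\notin D(y)$.
\item[(R2)] $x$ has a neighbor $v\in X$ with $b(v)\ge Ry$ and $\tau(v)>b(v)$.
\item[(R3)] $x$ is late and has a late neighbor $v\in X$ with $8y/R<b(v)<Ry$.
\item[(R4)] $x$ is late, and at least two hyperedges through $x$ contain a vertex $v\in X\setminus\{x\}$ with $b(v)\le8y/R$ and $\tau(v)>y$.
\end{enumerate}
Rule (R1) is the obstacle found above. Changing times creates new obstacles, and the other rules deal with them. A dense heavy level can be represented by one color only if we look at those of its vertices that keep their initial time; (R2) ensures that $x$ sees no others. Late vertices of different times share one palette, so a late $x$ must have few late neighbors with later times; (R3) excludes those with $b(v)>8y/R$, and (R4) confines the others to a single hyperedge. The threshold $8y/R$ separates two counting arguments: above it, late vertices are so rare that their whole neighborhood is small, and below it, (P3) applies.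

Start with $\tau(v)=b(v)$ for all $v\in X$. As long as a bad vertex exists, choose one and \emph{postpone} it, that is, double its time. For $y\in\mathcal T$ let
\[
U(y)=\{v\in X:\ b(v)\le y<\tau(v)\}.
\]
A time starts at $b(v)\in\mathcal T$ and changes by doubling, so at every moment $U(y)$ is exactly the set of vertices that have so far been postponed from $y$ to $2y$. The following lemma says that few vertices are postponed, so that times have the meaning announced above. The bound for $U(y)$ relies on bounds for larger times, and before termination is known a downward induction on $y$ has no starting point. We therefore use induction on the steps of the process.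

\begin{lemma}\label{lem:invariant}
At every moment of the process, $|U(y)|\le N^{1-5y/2}$ for all $y\in\mathcal T$.
\end{lemma}

\begin{proof}
Initially all sets $U(y)$ are empty. Suppose the bounds hold for the current function $\tau$, whose sets we denote by $U(\cdot)$, and a vertex is now postponed from $y$ to $2y$. Only the set for this $y$ changes; call the new set $U^+$. Each $x\in U^+$ was postponed from $y$ at some moment up to and including the present step, when it was bad with time $y$ and the time function was pointwise at most $\tau$. Let $B$ be the set of those $x\in U^+$ that satisfied (R1), (R2) or (R3) at that moment. The vertices of $U^+\setminus B$ satisfied (R4).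

\emph{Step 1: $|B|\le3kCN^{1-4y}$.} Times never decrease, so a neighbor $v$ that had $\tau(v)>b(v)$, or was late, at the earlier moment has the same property for $\tau$. Fix a level $j$. For each rule we find a set $W\subseteq X_j$ that contains all possible neighbors $v$ in level $j$ named in the rule, and use that $W$ has at most $|W|\,CN^{b_j}$ neighbors by (P2).
\begin{itemize}
\item (R1): $j$ is thin at $y$ and $W=X_j$, so $|W|\le N^{1-b_j-4y}$, with at most $CN^{1-4y}$ neighbors.
\item (R2): $b_j\ge Ry$ and $W=U(b_j)\cap L_j$. By hypothesis $|W|\le N^{1-5b_j/2}$, with at most $CN^{1-3b_j/2}\le CN^{1-3Ry/2}\le CN^{1-4y}$ neighbors.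
\item (R3): $b_j>8y/R$. A late vertex $v$ of level $j$ has $b_j\le Rb_j/2<\tau(v)$, so we take $W=U(Rb_j/2)\cap L_j$. By hypothesis $|W|\le N^{1-5Rb_j/4}$, and since $5R/4-1\ge R$ there are at most $CN^{1-Rb_j}\le CN^{1-8y}$ neighbors.
\end{itemize}
Summing over three rules and $k$ levels proves Step~1.

\emph{Step 2: $|U^+\setminus B|\le1.5\,|B|$.} Rule (R4) feeds on itself, since a vertex postponed from $y$ can make its neighbors at time $y$ bad. We show that such a cascade creates too much excess to last. Let $B_0=\{v\in B:b(v)\le8y/R\}$ and $p=|B_0|$. Let $x_1,x_2,\dots$ be the vertices of $U^+\setminus B$ in the order in which they were postponed from $y$, and put $S_j=B_0\cup\{x_1,\dots,x_j\}$. Each $x_j$ was late at time $y$, so $b(x_j)\le y/R$, and hence all vertices of $S_j$ have $b(v)\le8y/R\le y/10$, as $R\ge80$.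

When $x_j$ was postponed from $y$, two hyperedges through $x_j$ each contained another vertex $v\in X$ with $b(v)\le8y/R\le y$ and time greater than $y$. Such a $v$ had been postponed from $y$ before $x_j$, so $v\in B_0$ or $v=x_{j'}$ with $j'<j$; that is, $v\in S_{j-1}$. Adding $x_j$ to $S_{j-1}$ raises the term of $\Phi$ belonging to each of these two hyperedges by $1$ and lowers no term. Therefore $\Phi(S_j)\ge2j$. Moreover, if $x_1$ exists, then $S_0=B_0$ is nonempty.

Suppose $x_j$ exists for $j=\lfloor1.5p\rfloor+1$. Then $p\ge1$, and by Step~1 and \eqref{eq:large},
\[
|S_j|=p+j\le2.5p+1\le3.5p\le10.5\,kCN^{1-4y}\le N^{1-2y}\le N^{1-20b(S_j)}.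
\]
By (P3), $2j\le\Phi(S_j)\le1.2(p+j)$, that is, $j\le1.5p$, a contradiction. So there are at most $1.5p\le1.5|B|$ vertices $x_j$.

The two steps and \eqref{eq:large} give $|U^+|\le2.5|B|\le7.5\,kCN^{1-4y}\le N^{1-5y/2}$.
\end{proof}

Step~2 explains why (R4) asks for two hyperedges. With one, each $x_j$ would add only $1$ to the excess, which (P3) does not forbid. The one hyperedge that (R4) tolerates will cost $m-1$ colors more than in Example~\ref{ex:one}.

Let $y_0$ be the least time exceeding $2/5$. By Lemma~\ref{lem:invariant}, $|U(y_0)|<1$ at every moment. Since $b(v)\le b_1<y_0$, every vertex keeps $\tau(v)\le y_0$. Each vertex is thus postponed boundedly often, and the process terminates. We record the outcome.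

\begin{corollary}\label{cor:time}
There is a time function $\tau$ without bad vertices such that $|U(y)|\le N^{1-5y/2}$ for all $y\in\mathcal T$.
\end{corollary}

\section{The coloring}\label{sec:coloring}

Fix $\tau$ as in Corollary~\ref{cor:time}. We use two disjoint palettes: $\mathcal E$ with $m+1$ colors for early vertices and $\mathcal L$ with $3m-2$ colors for late vertices. Together they have $4m-1$ colors, and an early and a late vertex never share a color.

\medskip\noindent\textbf{Early vertices.} An early vertex at time $y$ must avoid the colors of the levels in $D(y)$, and $D(y)$ changes with $y$. We first color the levels themselves in a way that respects this. Define $\varphi:[k]\to\mathcal E$ successively for $i=1,\dots,k$ so that $\varphi(i)\notin\varphi(D(b_i))$. This is possible, because $j\in D(b_i)$ implies $b_j\ge Rb_i$, hence $j<i$, and $|D(b_i)|\le m<|\mathcal E|$ by Lemma~\ref{lem:dense}. A vertex $v$ with $\tau(v)=b(v)$ is early and gets the color $c(v)=\varphi(\mathrm{lev}(v))$. Every other early vertex $v$ gets an arbitrary color $c(v)\in\mathcal E\setminus\varphi(D(\tau(v)))$, again possible by Lemma~\ref{lem:dense}. In both cases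
\begin{equation}\label{eq:early}
c(v)\notin\varphi\big(D(\tau(v))\big)\qquad\text{for every early vertex }v.
\end{equation}

\medskip\noindent\textbf{Late vertices.} For $y\in\mathcal T$ let $S^y$ be the set of late vertices with time $y$, and suppose $S^y\ne\emptyset$. Every $v\in S^y$ has $b_k\le b(v)\le y/R$, so $y/2\in\mathcal T$ and $b(v)\le y/2<\tau(v)$. Thus $S^y\subseteq U(y/2)$ and
\[
|S^y|\le N^{1-5y/4}\le N^{1-20y/R}\le N^{1-20b(S^y)}.
\]
Order $S^y$ as in Lemma~\ref{lem:order}. Color the finitely many nonempty sets $S^y$ in order of decreasing $y$, each in its ordering. When $x\in S^y$ is colored, we choose $c(x)\in\mathcal L$ different from the colors of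
\begin{enumerate}
\item[(A)] the neighbors of $x$ that come earlier in $S^y$, and
\item[(B)] the late neighbors $v$ of $x$ with $\tau(v)>y$ and $b(v)\le8y/R$.
\end{enumerate}
All these vertices are already colored. Each neighbor of $x$ lies with $x$ in a hyperedge. The vertices in (A) lie in at most two hyperedges through $x$, by the choice of the ordering. Those in (B) lie in at most one, because $x$ is late and does not satisfy (R4). By \eqref{eq:trace} each hyperedge through $x$ contains at most $m-1$ other vertices of $X$, so at most $3(m-1)<|\mathcal L|$ colors are excluded.

\begin{proposition}\label{prop:proper}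
The coloring $c$ of $G[X]$ is proper. Hence $\chi(G[X])\le4m-1$.
\end{proposition}

\begin{proof}
Let $xv$ be an edge of $G[X]$, named so that $y:=\tau(x)\le\tau(v)$, and let $i=\mathrm{lev}(v)$. Then $i\ne\mathrm{lev}(x)$, since levels are independent. Recall that $x$ is not bad.

\emph{Case 1: $b_i\ge Ry$.} Since (R1) fails for $x$, we have $i\in D(y)$. Since (R2) fails, $\tau(v)=b(v)$, so $v$ is early and $c(v)=\varphi(i)\in\varphi(D(y))$. If $x$ is late, its color lies in the other palette. If $x$ is early, $c(x)\ne c(v)$ by \eqref{eq:early}.

\emph{Case 2: $b_i<Ry$ and $x$ is early.} Then $y/R<b(x)\le y$, so the level of $x$ is the only one with exponent in $(y/R,Ry)$, by Lemma~\ref{lem:window}. Hence $b_i\le y/R\le\tau(v)/R$. So $v$ is late, and the two colors lie in different palettes.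

\emph{Case 3: $b_i<Ry$ and $x$ is late.} If $v$ is early, the palettes differ. Let $v$ be late. Since (R3) fails for $x$, we have $b_i\le8y/R$. If $\tau(v)>y$, then $v$ is a vertex of kind (B) for $x$, so $c(x)\ne c(v)$. If $\tau(v)=y$, then $x,v\in S^y$, and the later of the two avoided the color of the earlier by (A).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graph}]
Let $G$ be the graph fixed at the end of Section~\ref{sec:random}; the choice of $N$ and of the outcome did not depend on $m$ or $X$. Proposition~\ref{prop:i-ii} gives (i) and (ii), and Proposition~\ref{prop:proper}, applied to every $1\le m\le n-1$ and every $X$ with $\omega(G[X])\le m$, gives (iii).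
\end{proof}

\begin{thebibliography}{1}

\bibitem{list}
\emph{List of open problems, MATRIX-IBS Workshop Structural Graph Theory Downunder III},
\texttt{https://dimag.ibs.re.kr/\allowbreak home/\allowbreak cook/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 14/\allowbreak 2023/\allowbreak 04/\allowbreak Open\_Problems\_\allowbreak Matrix\_IBS\_\allowbreak 2023-10.pdf}

\end{thebibliography}
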